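\title{Chord diagrams avoiding finitely many consecutive patterns have $D$-finite generating functions}

\begin{abstract}
A chord diagram contains a partial chord diagram $P$ if its restriction to some interval of consecutive points is $P$. We prove the conjecture that the chord diagrams avoiding finitely many such patterns have a $D$-finite generating function. Patterns with at most $m$ points see only the chords of length less than $m$. Inclusion--exclusion over these chords writes the generating function as the image of a rational function in two variables under the Gaussian moment functional, and a Hermite-type reduction bounds the order of the differential equation. We also obtain joint $D$-finiteness in the numbers of occurrences, an expression in terms of $\sum_k (2k-1)!!\,z^k$ and algebraic functions, and a dichotomy: either the generating function is rational, or the logarithm of the number of diagrams with $n$ chords is $\kappa n\log n+O(n)$ for a rational $\kappa\in(0,1]$. For infinite sets of patterns $D$-finiteness can fail.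
\end{abstract}

\section{Introduction}

Write $[N]=\{1,\dots,N\}$ and think of its elements as points on a line. A \emph{partial chord diagram} on $N$ points is a set $P$ of pairwise disjoint two-element subsets of $[N]$, called \emph{chords}; the number $N$ is part of the data, and $|P|$ is the number of chords. The \emph{length} of the chord $\{a,b\}$ with $a<b$ is $b-a$. A point that lies on no chord is \emph{isolated}. A \emph{chord diagram} is a partial chord diagram without isolated points. A chord diagram with $n$ chords has $2n$ points, and for $n=0$ there is exactly one, the empty diagram.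

An \emph{interval} is a nonempty set of consecutive integers. For a partial chord diagram $C$ on $N$ points and an interval $I\subseteq[N]$, the \emph{restriction} $C^I$ is the partial chord diagram obtained by keeping the points of $I$ and the chords with both endpoints in $I$, and relabeling the points $1,\dots,|I|$ in order. A point of $I$ whose partner lies outside $I$ becomes isolated; see Figure~\ref{fig:restriction}. We say that $C$ \emph{contains} the partial chord diagram $P$ if $C^I=P$ for some interval $I$, and that $C$ \emph{avoids} $P$ otherwise. Thus $C^I$ is what one sees of $C$ through the window $I$: an isolated point of the pattern says that the partner is outside the window, but not where it is.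

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\foreach \p in {1,...,10} {\fill (\p,0) circle (2.5pt); \node[below] at (\p,-0.05) {\small $\p$};}
\draw[thick] (3,0) arc (0:180:0.5);
\draw[thick] (6,0) arc (0:180:1);
\draw[thick] (9,0) arc (0:180:0.5);
\draw[dashed] (7,0) arc (0:180:3);
\draw[dashed] (10,0) arc (0:180:2.5);
\draw (2.7,-0.95) -- (2.7,-1.15) -- (7.3,-1.15) -- (7.3,-0.95);
\foreach \p in {1,...,5} {\fill (\p+12,0) circle (2.5pt); \node[below] at (\p+12,-0.05) {\small $\p$};}
\draw[thick] (16,0) arc (0:180:1);
\end{tikzpicture}
\caption{Left: a chord diagram with five chords; chords of length at most $2$ are solid and longer chords are dashed. Right: its restriction to the marked interval $\{3,\dots,7\}$, a partial chord diagram with one chord and three isolated points.}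
\label{fig:restriction}
\end{figure}

Given partial chord diagrams $P_1,\dots,P_r$, the \emph{patterns}, let $\mathcal C=\operatorname{Av}(P_1,\dots,P_r)$ be the class of chord diagrams that avoid every $P_i$, let $c_n$ be the number of its members with $n$ chords, and put
\[
f_{\mathcal C}(z)=\sum_{n\ge0}c_nz^n .
\]
A power series $f\in\mathbb Q[[z]]$ is \emph{$D$-finite} if $\sum_{j}a_j(z)f^{(j)}(z)=0$ for finitely many polynomials $a_j\in\mathbb Q[z]$, not all zero. Equivalently, its coefficients satisfy a linear recurrence whose coefficients are polynomials in $n$. The following conjecture is posed in \cite{PP2019}.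

\begin{quote}
\emph{For every finite set of patterns $P_1,\dots,P_r$, the series $f_{\mathcal C}(z)$ is $D$-finite.}
\end{quote}

Throughout, $m_i$ is the number of points of $P_i$, and we assume $m_i\ge1$. (A pattern with no points is, depending on the convention, contained in every diagram, so that $f_{\mathcal C}=0$, or in none, so that it can be dropped.) The case $r=0$ is allowed. We put
\[
m=\max(1,m_1,\dots,m_r),
\]
and we write $(2k-1)!!=1\cdot3\cdots(2k-1)$, with $(-1)!!=1$.

Two extreme cases show what to expect.

\begin{example}[No pattern]\label{ex:none}
The point $1$ has $2n-1$ possible partners, so $c_n=(2n-1)c_{n-1}$ and $c_n=(2n-1)!!$. The generating function is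
\[
\Phi(z)=\sum_{k\ge0}(2k-1)!!\,z^k .
\]
The recurrence says that $\Phi=1+z\Phi+2z^2\Phi'$, and differentiating gives $2z^2\Phi''+(5z-1)\Phi'+\Phi=0$. So $\Phi$ is $D$-finite, although its radius of convergence is $0$.
\end{example}

\begin{example}[Three isolated points]\label{ex:three}
Here every three consecutive points must carry a chord. Let $n\ge3$ and suppose that a point $p$ with $1<p<2n$ is not joined to a neighbor. The window $\{p-1,p,p+1\}$ forces the chord $\{p-1,p+1\}$. As $2n\ge6$, we have $p+3\le 2n$ or $p-3\ge1$; by symmetry assume the former. The window $\{p,p+1,p+2\}$ forces the chord $\{p,p+2\}$, and then the window $\{p+1,p+2,p+3\}$ carries no chord, a contradiction. So every point other than $1$ and $2n$ is joined to a neighbor, and the diagram is $\{1,2\},\{3,4\},\dots$ or $\{1,2n\},\{2,3\},\{4,5\},\dots$. Both avoid the pattern, and so do all diagrams with $n\le2$. Hence $f_{\mathcal C}=1+z+3z^2+2z^3/(1-z)$.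
\end{example}

Words over a finite alphabet that avoid finitely many factors have a rational generating function, by the transfer-matrix method. Consecutive patterns in chord diagrams are local conditions of the same kind, but a chord diagram is not a word over a finite alphabet, because the partner of a point can be arbitrarily far away. One expects a mixture of a rational part, coming from the local conditions, and the series $\Phi$, coming from the pairing of distant points. A power series that is algebraic over $\mathbb Q(z)$ has a positive radius of convergence, so among the nested families of rational, algebraic and $D$-finite series only the last one contains $\Phi$. This makes $D$-finiteness the natural guess, and it is correct.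

The statements refer to a polynomial $D(x,u)\in\mathbb Q[x,u]$, an explicit determinant built from the patterns and defined in \eqref{eq:D}. Let $d$ be the number of distinct roots of $D$, as a polynomial in $u$, in an algebraic closure of $\mathbb Q(x)$.

\begin{theorem}\label{thm:main}
For every finite set of patterns $P_1,\dots,P_r$, the series $f_{\mathcal C}(z)$ satisfies a nontrivial homogeneous linear differential equation with coefficients in $\mathbb Q[z]$. The equation can be taken of order at most $d+1$, and in particular of order at most $(4m-2)^m+1$.
\end{theorem}

One can count occurrences instead of forbidding them. For a partial chord diagram $C$ let $\operatorname{occ}_i(C)$ be the number of intervals $I$ with $C^I=P_i$.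

\begin{theorem}\label{thm:joint}
The series
\[
F(z,t_1,\dots,t_r)=\sum_{C}z^{|C|}\prod_{i=1}^rt_i^{\operatorname{occ}_i(C)},
\]
summed over all chord diagrams $C$, is $D$-finite jointly in all variables: its partial derivatives of all orders span a finite-dimensional vector space over $\mathbb Q(z,t_1,\dots,t_r)$.
\end{theorem}

The next theorem makes the expected mixture precise. A \emph{Puiseux series} over $\overline{\mathbb Q}$ is an element of $\overline{\mathbb Q}((x^{1/\nu}))$ for some integer $\nu\ge1$.

\begin{theorem}\label{thm:structure}
We have
\[
f_{\mathcal C}(x^2)=a_0(x)+\sum_{i=1}^{d}a_i(x)\,\Phi\bigl(x^2\beta_i(x)^2\bigr),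
\]
where the $a_i$ and $\beta_i$ are Puiseux series over $\overline{\mathbb Q}$ that are algebraic over $\mathbb Q(x)$, and the $\beta_i$ have no negative exponents.
\end{theorem}

Examples~\ref{ex:none} and~\ref{ex:three} represent the only two possible kinds of growth.

\begin{theorem}\label{thm:dichotomy}
There is a rational number $\kappa\in[0,1]$, computable from $P_1,\dots,P_r$, such that $f_{\mathcal C}$ is rational if $\kappa=0$, and $\log c_n=\kappa\,n\log n+O(n)$ if $\kappa>0$. Hence the following are equivalent: \emph{(i)}~$f_{\mathcal C}$ is rational; \emph{(ii)}~$f_{\mathcal C}$ is algebraic; \emph{(iii)}~$f_{\mathcal C}$ has a positive radius of convergence; \emph{(iv)}~the number of chords of length at least $m$ in members of $\mathcal C$ is bounded. Every rational $\kappa\in[0,1]$ occurs.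
\end{theorem}

Finally, the definition of $\operatorname{Av}$ makes sense for infinite sets of patterns, but the conjecture does not extend to them.

\begin{theorem}\label{thm:infinite}
There are infinite sets of patterns whose classes have a generating function that is not $D$-finite.
\end{theorem}

Section~\ref{sec:example} carries out the whole method for one pattern on two points. Sections~\ref{sec:short} and~\ref{sec:transfer} express $f_{\mathcal C}$ through a rational function $R(x,u)$; Sections~\ref{sec:reduction} and~\ref{sec:ode} derive Theorems~\ref{thm:main} and~\ref{thm:joint} from this expression, and Section~\ref{sec:structure} derives Theorem~\ref{thm:structure}. Sections~\ref{sec:growth} and~\ref{sec:infinite} prove Theorems~\ref{thm:dichotomy} and~\ref{thm:infinite}.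

\section{No chord between neighbors, and the Gaussian functional}\label{sec:example}

Let $P$ be the chord on two points, so that $\mathcal C=\operatorname{Av}(P)$ consists of the diagrams without a chord of length $1$. If $T$ is a set of disjoint chords of length $1$ on $[2n]$, then $(2n-2|T|-1)!!$ chord diagrams include all chords of $T$, because the remaining points can be paired arbitrarily. Inclusion--exclusion gives
\[
c_n=\sum_T(-1)^{|T|}(2n-2|T|-1)!! .
\]
This formula separates the local part from the global part. The set $T$ is a tiling of the line by uncovered points and adjacent pairs, and the double factorial depends only on the number of uncovered points. Marking all points by $x$ and uncovered points by $u$, an uncovered point has weight $xu$ and a pair has weight $-x^2$, so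
\[
R(x,u)=\sum_{N\ge0}x^N\sum_{T\text{ on }[N]}(-1)^{|T|}u^{N-2|T|}=\frac1{1-xu+x^2}.
\]
It remains to replace $u^l$ by the number of chord diagrams on $l$ points.

\begin{definition}
Let $\mathbf k$ be a field of characteristic $0$. The \emph{Gaussian functional} is the $\mathbf k$-linear map $L\colon\mathbf k[u]\to\mathbf k$ with $L(u^{2k})=(2k-1)!!$ and $L(u^{2k+1})=0$. Let $\mathbf k[u]((x))$ be the ring of Laurent series in $x$ whose coefficients are polynomials in $u$, of possibly unbounded degree. We extend $L$ to a map $\mathbf k[u]((x))\to\mathbf k((x))$ by applying it to each coefficient. Finally, put $\delta h=\partial_uh-uh$.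
\end{definition}

\begin{lemma}\label{lem:L}
The map $L\colon\mathbf k[u]((x))\to\mathbf k((x))$ is $\mathbf k((x))$-linear, commutes with $\partial_x$, and satisfies $L(\delta h)=0$ for all $h$.
\end{lemma}

\begin{proof}
Each coefficient of a product of Laurent series is a finite sum, which gives the linearity, and $\partial_x$ multiplies coefficients by integers. For the last claim it suffices to take $h=u^l$, where $\delta h=lu^{l-1}-u^{l+1}$. If $l$ is even, then $\delta h$ has only odd powers of $u$. If $l$ is odd, then $L(\delta h)=l\,(l-2)!!-l!!=0$.
\end{proof}

The name comes from the formula $L(p)=(2\pi)^{-1/2}\int_{\mathbb R}p(u)e^{-u^2/2}\,du$ for real polynomials $p$. Indeed, $\partial_u(he^{-u^2/2})=(\delta h)e^{-u^2/2}$, so the integral also vanishes on every $\delta u^l$, and this together with the value at $p=1$ determines the functional. We use the integral only as a guide. It does not apply to $R$, which for real $x\ne0$ has a pole at the real point $u=(1+x^2)/x$, and we always expand in $x$ before applying $L$.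

In the example, the coefficient of $x^N$ in $R$ has only odd powers of $u$ when $N$ is odd, so $f_{\mathcal C}(x^2)=L(R)$. For instance, the coefficient of $x^4$ is $u^4-3u^2+1$, and $c_2=3-3+1=1$; the diagram is $\{1,3\},\{2,4\}$. There are two ways to continue.

\emph{Closed form.} We have $L\bigl(1/(1-\tau u)\bigr)=\sum_l\tau^lL(u^l)=\Phi(\tau^2)$. Writing $R=\frac1{1+x^2}\cdot\frac1{1-\tau u}$ with $\tau=x/(1+x^2)$, we obtain
\begin{equation}\label{eq:closed}
f_{\mathcal C}(x^2)=\frac1{1+x^2}\,\Phi\Bigl(\frac{x^2}{(1+x^2)^2}\Bigr).
\end{equation}

\emph{Differential equation.} Let $q=1+x^2-xu$ and $g=L(1/q)$. Differentiating in $x$ raises the order of the pole, and the relation $L\circ\delta=0$ lowers it again. Write $\equiv$ for congruence modulo the image of $\delta$. From $\delta(1/q)=x/q^2-u/q$ and $u=(1+x^2-q)/x$ we get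
\[
\frac1{q^2}\equiv\frac{u}{xq}=\frac{1+x^2}{x^2q}-\frac1{x^2},
\qquad
\partial_x\frac1q=\frac{u-2x}{q^2}=\frac{1-x^2}{xq^2}-\frac1{xq}.
\]
Applying $L$ gives $x^3g'=(1-x^2-x^4)g-(1-x^2)$. Since $g'(x)=2xf_{\mathcal C}'(x^2)$, this reads
\[
2z^2f_{\mathcal C}'=(1-z-z^2)f_{\mathcal C}-(1-z).
\]
Dividing by $1-z$ and differentiating yields a homogeneous equation of order $2$. Comparing coefficients of $z^n$ gives $c_n=(2n-1)c_{n-1}+c_{n-2}$ for $n\ge2$, so the sequence begins $1,0,1,5,36$.

The order is $2$ because all derivatives of $g$ lie in the span of $1$ and $g$ over $\mathbb Q(x)$. In the general case three things change. Many sets of chords of small length are allowed, not only the empty set; the rationality of $R$ needs a transfer matrix; and the denominator has several roots in $u$, possibly multiple.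

\section{Short chords and inclusion--exclusion}\label{sec:short}

Fix the patterns $P_1,\dots,P_r$ and the number $m$; this number exists because there are finitely many patterns, and the whole construction depends on it. A chord is \emph{short} if its length is at most $m-1$, and \emph{long} otherwise. A \emph{short matching} on $[N]$ is a partial chord diagram on $N$ points all of whose chords are short, and it is \emph{good} if it avoids $P_1,\dots,P_r$. For a chord diagram $C$ on $[2n]$ let $S(C)$ be the short matching on $[2n]$ formed by its short chords. In Figure~\ref{fig:restriction}, with $m=3$, these are the solid chords.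

\begin{lemma}[Locality]\label{lem:local}
For every chord diagram $C$ and every $i$ we have $\operatorname{occ}_i(C)=\operatorname{occ}_i(S(C))$. In particular, $C\in\mathcal C$ if and only if $S(C)$ is good.
\end{lemma}

\begin{proof}
Only intervals $I$ with $|I|=m_i\le m$ can contribute to $\operatorname{occ}_i$. Two points of such an interval are at distance at most $m-1$, so a chord of $C$ inside $I$ is short, and $C^I=S(C)^I$.
\end{proof}

For a short matching $S$ on $[2n]$ let $E(S)$ be the number of chord diagrams $C$ on $[2n]$ with $S(C)=S$. By Lemma~\ref{lem:local}, $c_n=\sum_{S\text{ good}}E(S)$. The difficulty is that the isolated points of $S$ must be paired by \emph{long} chords, so that $E(S)$ depends on their positions and not only on their number. For $m=2$ and $n=2$, the matchings $\{\{2,3\}\}$ and $\{\{1,2\}\}$ both have two isolated points, but $E$ takes the values $1$ and $0$. Inclusion--exclusion removes this dependence at the price of signs and of a second matching.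

\begin{lemma}\label{lem:ie}
For every short matching $S$ on $[2n]$,
\[
E(S)=\sum_{T\supseteq S}(-1)^{|T\setminus S|}(2n-2|T|-1)!!,
\]
where $T$ ranges over the short matchings on $[2n]$ that include all chords of $S$.
\end{lemma}

\begin{proof}
The number of chord diagrams $C\supseteq T$ on $[2n]$ is $(2n-2|T|-1)!!$. Since all chords of $T$ are short, $C\supseteq T$ holds if and only if $T\subseteq S(C)$. Every subset of $S(C)$ is a short matching, so the right side equals
\[
\sum_{C\supseteq S}\ \sum_{S\subseteq T\subseteq S(C)}(-1)^{|T\setminus S|}=\sum_{C\supseteq S}(1-1)^{|S(C)\setminus S|},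
\]
which counts the $C$ with $S(C)=S$.
\end{proof}

Define
\begin{equation}\label{eq:R}
R(x,u)=\sum_{N\ge0}x^N\sum_{\substack{S\subseteq T\text{ on }[N]\\ S\text{ good}}}(-1)^{|T\setminus S|}\,u^{N-2|T|}\ \in\ \mathbb Q[u][[x]],
\end{equation}
where $S$ and $T$ range over short matchings on $[N]$.

\begin{proposition}\label{prop:LR}
We have $f_{\mathcal C}(x^2)=L(R)$.
\end{proposition}

\begin{proof}
For odd $N$ the exponents $N-2|T|$ are odd, so $L$ kills the coefficient of $x^N$. For $N=2n$ the functional $L$ sends it to $\sum_{S\text{ good}}E(S)=c_n$, by Lemma~\ref{lem:ie}.
\end{proof}

\section{The transfer matrix}\label{sec:transfer}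

A pair $S\subseteq T$ of short matchings, unlike a chord diagram, is a word over a finite alphabet: each point records the relative position of its partner, which takes finitely many values. Let
\[
\mathcal A=\{0\}\cup\bigl\{(e,\varepsilon):e\in\mathbb Z,\ 1\le|e|\le m-1,\ \varepsilon\in\{0,1\}\bigr\},
\]
an alphabet with $4m-3$ letters. Encode a pair $S\subseteq T$ on $[N]$ by the word $w\in\mathcal A^N$ with $w_a=0$ if $a$ is isolated in $T$, and $w_a=(e,\varepsilon)$ if $T$ joins $a$ to $a+e$, where $\varepsilon=1$ if this chord is in $S$ and $\varepsilon=0$ otherwise. For example, with $m=3$ and $N=7$, the pair $S=\{\{2,3\}\}$, $T=\{\{2,3\},\{4,6\}\}$ has the word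
\[
0,\ (1,1),\ (-1,1),\ (2,0),\ 0,\ (-2,0),\ 0 .
\]
This encoding is a bijection from pairs $S\subseteq T$ on $[N]$ onto the words $w\in\mathcal A^N$ such that
\begin{equation}\label{eq:W}
w_a=(e,\varepsilon)\quad\text{implies}\quad a+e\in[N]\ \text{ and }\ w_{a+e}=(-e,\varepsilon),
\end{equation}
because \eqref{eq:W} says that $a\mapsto a+e$ is an involution without fixed points on the positions with a nonzero letter, and that it preserves $\varepsilon$.

We want to test \eqref{eq:W} and the goodness of $S$ in windows of length $m$. The condition $a+e\in[N]$ concerns the ends of the word, so we pad the word with a new letter $\#$. Call a word $v$ over $\mathcal A\cup\{\#\}$ \emph{consistent} if $v_{i+e}=(-e,\varepsilon)$ whenever $v_i=(e,\varepsilon)$ and $i+e$ is a position of $v$. Factors of consistent words are consistent. A consistent word $v$ of length $l\ge1$ over $\mathcal A$ \emph{reads} the partial chord diagram on $l$ points in which $i<j$ are joined if and only if $v_i=(j-i,1)$; these chords are disjoint, since consistency forces $v_j=(i-j,1)$. If $w$ encodes $S\subseteq T$, then the factor of $w$ on an interval $I$ reads $S^I$. Let $V$ be the set of consistent words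 of length $m$ over $\mathcal A\cup\{\#\}$ in which no factor without the letter $\#$ reads one of $P_1,\dots,P_r$. Then $\#^m\in V$ and $|V|\le(4m-2)^m$.

\begin{lemma}\label{lem:windows}
A word $w\in\mathcal A^N$ encodes a pair $S\subseteq T$ with $S$ good if and only if all factors of length $m$ of $\#^mw\#^m$ lie in $V$.
\end{lemma}

\begin{proof}
Index the padded word by the positions $1-m,\dots,N+m$. First, \eqref{eq:W} holds if and only if all factors of length $m$ are consistent. If \eqref{eq:W} holds, the padded word is consistent. Conversely, let $w_a=(e,\varepsilon)$. As $|e|\le m-1$, the positions $a$ and $a+e$ lie in a common factor of length $m$, so the letter at $a+e$ is $(-e,\varepsilon)$; this letter is not $\#$, so $a+e\in[N]$.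

Now let $w$ encode $S\subseteq T$. The factors without $\#$ of the factors of length $m$ are the factors of $w$ on the intervals $I\subseteq[N]$ with $|I|\le m$. They read the diagrams $S^I$, and $S$ is good if and only if none of these is a pattern.
\end{proof}

For $a\in\mathcal A\cup\{\#\}$ let $M_a$ be the $V\times V$ matrix with $(M_a)_{v,v'}=1$ if $v'=v_2\cdots v_ma$ and $(M_a)_{v,v'}=0$ otherwise; it slides the window by one step. For a $V\times V$ matrix $B$ let $[B]_\#$ be its diagonal entry at $\#^m$. By Lemma~\ref{lem:windows}, the number $[M_{w_1}\cdots M_{w_N}M_\#^m]_\#$ is $1$ if $w$ encodes a pair with $S$ good, and $0$ otherwise. The summand in \eqref{eq:R} is a product over letters: $u$ for each letter $0$, a sign $-1$ for each left endpoint of a chord in $T\setminus S$, and $1$ for all other letters. So put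
\[
M'=\sum_{e>0}\bigl(M_{(e,1)}-M_{(e,0)}\bigr)+\sum_{e<0}\bigl(M_{(e,1)}+M_{(e,0)}\bigr)
\]
and
\begin{equation}\label{eq:D}
D(x,u)=\det\bigl(I-xM'-xuM_0\bigr)\in\mathbb Q[x,u].
\end{equation}

\begin{proposition}\label{prop:rational}
We have $R=\bigl[(I-xM'-xuM_0)^{-1}M_\#^m\bigr]_\#$. Hence $R=H/D$ with $H\in\mathbb Q[x,u]$. Moreover $D(0,u)=1$ and $d\le\deg_uD\le(4m-2)^m$.
\end{proposition}

\begin{proof}
Expanding $[(M'+uM_0)^NM_\#^m]_\#$ as a sum over words $w\in\mathcal A^N$ gives the coefficient of $x^N$ in \eqref{eq:R}. Summing the geometric series in $x$ gives the first claim, and writing the inverse as the adjugate divided by the determinant gives the second. At $x=0$ the matrix in \eqref{eq:D} is the identity, and its entries have degree at most $1$ in $u$, so $\deg_uD\le|V|$.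
\end{proof}

\section{Reduction modulo $\delta$}\label{sec:reduction}

We must show that the derivatives of $L(H/D)$ span a space of finite dimension over the rational functions in $x$. The derivatives $\partial_x^j(H/D)$ have denominators $D^{j+1}$, so we consider all rational functions whose denominators are powers of $D$ at once, and we reduce the order of their poles as in Section~\ref{sec:example}. This is Hermite reduction with $\delta$ in place of $\partial_u$.

\begin{lemma}\label{lem:reduction}
Let $\mathbf k$ be a field of characteristic $0$, let $D\in\mathbf k[x,u]$ satisfy $D(0,u)=1$, and put $K=\mathbf k(x)$ and $A=K[u,1/D]\subseteq\mathbf k(x,u)$. Let $d$ be the number of distinct roots of $D$, as a polynomial in $u$, in $\overline K$. Then $A$ embeds in $\mathbf k[u]((x))$, so that $L\colon A\to\mathbf k((x))$ is defined, and $W=L(A)$ is a $K$-subspace of $\mathbf k((x))$ of dimension at most $d+1$ that is closed under $d/dx$.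
\end{lemma}

\begin{proof}
\emph{The embedding.} We have $K[u]\subseteq\mathbf k((x))[u]\subseteq\mathbf k[u]((x))$. Since $D(0,u)=1$, we can write $D=1-xD_1$ with $D_1\in\mathbf k[x,u]$, and $\sum_n(xD_1)^n$ is an inverse of $D$ in $\mathbf k[u][[x]]$. So the inclusion of $K[u]$ extends to an injective homomorphism $A\to\mathbf k[u]((x))$. It is compatible with $\partial_x$ and $\partial_u$, because this holds on $\mathbf k[x,u]$ and a derivation extends to quotients by the quotient rule. The ring $A$ is closed under $\partial_x$, $\partial_u$ and $\delta$. By Lemma~\ref{lem:L}, $W$ is a $K$-subspace closed under $d/dx$, and $L$ vanishes on $\delta A$. It remains to bound the dimension of $A/\delta A$ over $K$.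

\emph{Lowering the order of the poles.} Let $q\in K[u]$ be the product of the distinct monic irreducible factors of $D$ in $K[u]$, and write $q'=\partial_uq$. In characteristic $0$ irreducible polynomials have simple roots, so $\deg q=d$ and $\gcd(q,q')=1$. Since $q$ divides $D$ and $D$ divides a power of $q$, we have $A=K[u,1/q]$, and every element of $A$ has the form $a/q^j$ with $a\in K[u]$ and $j\ge1$. Let $j\ge2$ and write $a=b_1q+b_2q'$ with $b_1,b_2\in K[u]$. The term $b_1q/q^j$ already has a smaller denominator. For the other term use
\[
\delta\Bigl(\frac{b_2}{q^{j-1}}\Bigr)=\frac{\delta b_2}{q^{j-1}}-(j-1)\frac{b_2q'}{q^j},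
\]
which gives
\[
\frac a{q^j}\equiv\frac{1}{q^{j-1}}\Bigl(b_1+\frac{\delta b_2}{j-1}\Bigr)\pmod{\delta A}.
\]
By induction on $j$, every element of $A$ is congruent to some $a/q$, and division with remainder writes it as $p_0+p/q$ with $p_0,p\in K[u]$ and $\deg p<d$.

\emph{The polynomial part.} The congruences $u^{l+1}\equiv lu^{l-1}$ for $l\ge1$ and $u\equiv0$, which come from $\delta u^l$, reduce $p_0$ to an element of $K$. Therefore $W$ is spanned over $K$ by $L(1)=1$ and the series $L(u^i/q)$ with $0\le i<d$.
\end{proof}

The hypothesis $D(0,u)=1$ is what makes $L$ applicable: for $D=u-x$ the expansion $1/D=\sum_nx^nu^{-n-1}$ has coefficients that are not polynomials in $u$. Characteristic $0$ is used for $\gcd(q,q')=1$ and for the division by $j-1$. That division also shows why the reduction stops at simple poles, which account for the term $d$ in the bound.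

\section{The differential equations}\label{sec:ode}

The series $L(R)$ is in the variable $x$, which counts points, while $z=x^2$ counts chords. The passage between them loses nothing.

\begin{lemma}\label{lem:parity}
Let $\mathbf k$ be a field and let $g_0,\dots,g_l\in\mathbf k((z))$. If $g_0(x^2),\dots,g_l(x^2)$ are linearly dependent over $\mathbf k(x)$, then $g_0,\dots,g_l$ are linearly dependent over $\mathbf k(z)$.
\end{lemma}

\begin{proof}
Let $\sum_j\gamma_j(x)g_j(x^2)=0$ with $\gamma_j\in\mathbf k(x)$, not all zero. Multiplying by a common denominator, we may assume $\gamma_j\in\mathbf k[x]$. Write $\gamma_j=a_j(x^2)+xb_j(x^2)$ with $a_j,b_j\in\mathbf k[z]$. Separating even and odd powers of $x$ gives $\sum_ja_jg_j=0$ and $\sum_jb_jg_j=0$, and at least one of these relations is nontrivial.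
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Lemma~\ref{lem:reduction} with $\mathbf k=\mathbb Q$ and $D$ as in \eqref{eq:D}. By Propositions~\ref{prop:LR} and~\ref{prop:rational}, $f_{\mathcal C}(x^2)=L(H/D)\in W$. The operator $\theta=\frac1{2x}\frac d{dx}$ preserves $W$, and the chain rule gives $\theta^j\bigl(f_{\mathcal C}(x^2)\bigr)=f_{\mathcal C}^{(j)}(x^2)$. So the $d+2$ series $f^{(j)}_{\mathcal C}(x^2)$ with $0\le j\le d+1$ lie in a space of dimension at most $d+1$ over $\mathbb Q(x)$. By Lemma~\ref{lem:parity}, the series $f_{\mathcal C},f_{\mathcal C}',\dots,f_{\mathcal C}^{(d+1)}$ are dependent over $\mathbb Q(z)$, and clearing denominators gives the differential equation. The bound on $d$ is in Proposition~\ref{prop:rational}.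
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:joint}]
Write $t=(t_1,\dots,t_r)$ and $\omega(S)=\prod_it_i^{\operatorname{occ}_i(S)}$. By Lemma~\ref{lem:local}, the coefficient of $z^n$ in $F$ is $\sum_S\omega(S)E(S)$, summed over all short matchings on $[2n]$. Define $R^+$ as in \eqref{eq:R}, but with the sum over all pairs $S\subseteq T$ and the extra factor $\omega(S)$. The proof of Proposition~\ref{prop:LR} gives $F(x^2,t)=L(R^+)$, where $L$ is taken over the field $\mathbf k=\mathbb Q(t)$.

To see that $R^+$ is rational, let $V^+$ be the set of all consistent words of length $m$ over $\mathcal A\cup\{\#\}$. By the first part of the proof of Lemma~\ref{lem:windows}, a word $w$ encodes a pair if and only if all factors of length $m$ of $\#^mw\#^m$ lie in $V^+$. We count each occurrence of a pattern when its last point is read. For $v'\in V^+$ let $\epsilon_i(v')=1$ if the last $m_i$ letters of $v'$ lie in $\mathcal A$ and read $P_i$, and let $\epsilon_i(v')=0$ otherwise. Define $V^+\times V^+$ matrices $M_a^+$ like the $M_a$, but with the entry $\prod_it_i^{\epsilon_i(v')}$ in place of $1$ at position $(v,v')$. For $a=\#$ the nonzero entries are still $1$. If $w$ encodes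 $S\subseteq T$ on $[N]$, then the window ending at position $b\in[N]$ has $\epsilon_i=1$ exactly if $b\ge m_i$ and $S^I=P_i$ for $I=\{b-m_i+1,\dots,b\}$. Hence $[M^+_{w_1}\cdots M^+_{w_N}(M_\#^+)^m]_\#=\omega(S)$. The proof of Proposition~\ref{prop:rational} now gives $R^+=H^+/D^+$ with $H^+,D^+\in\mathbb Q[t][x,u]$ and $D^+|_{x=0}=1$.

Apply Lemma~\ref{lem:reduction} to $D^+$ over $\mathbf k=\mathbb Q(t)$, and let $d^+$ be the number of distinct roots. The ring $A$ is closed under each $\partial_{t_i}$. These derivations act on $\mathbf k[u]((x))$ through the coefficients, compatibly with the embedding of $A$ by the quotient rule, and they commute with $L$ because the numbers $L(u^l)$ are rational. So $W$ is closed under $\theta$ and all $\partial_{t_i}$, and it contains $F(x^2,t)$. Therefore $W$ contains every partial derivative of $F$ in $z$ and $t$, evaluated at $z=x^2$. Any $d^++2$ of these are dependent over $\mathbf k(x)$, so by Lemma~\ref{lem:parity} any $d^++2$ partial derivatives of $F$ are dependent over $\mathbf k(z)=\mathbb Q(z,t)$. Their span has dimension at most $d^++1$.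
\end{proof}

\section{Partial fractions}\label{sec:structure}

The closed form \eqref{eq:closed} has the shape of Theorem~\ref{thm:structure}, with a single term $a_1=\beta_1=1/(1+x^2)$. In general we split the denominator into linear factors in $u$. Two points need care: each factor must be invertible in a ring on which $L$ is defined, and multiple factors must be reduced to $\Phi$.

We recall the Newton--Puiseux theorem: the Puiseux series over $\overline{\mathbb Q}$ form an algebraically closed field. The \emph{valuation} of a nonzero Puiseux series is its smallest exponent; it is additive on products, and in a vanishing sum of nonzero terms the smallest valuation is attained at least twice.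

For $j\ge1$ put $\Psi_j(\tau)=L\bigl((1-\tau u)^{-j}\bigr)\in\mathbb Q[[\tau]]$, where $L$ acts on the coefficients of the expansion in $\tau$. We saw that $\Psi_1(\tau)=\Phi(\tau^2)$.

\begin{lemma}\label{lem:psi}
Let $\Lambda=\mathbb Q[\tau,\tau^{-1}]$. Then $\Psi_j\in\Lambda+\Lambda\Psi_1$ for all $j\ge1$.
\end{lemma}

\begin{proof}
Substituting $z=\tau^2$ in the equation $\Phi=1+z\Phi+2z^2\Phi'$ of Example~\ref{ex:none} gives $\Psi_1=1+\tau^2\Psi_1+\tau^3\Psi_1'$, that is, $\Psi_1'=\tau^{-3}\bigl((1-\tau^2)\Psi_1-1\bigr)$. So $\Lambda+\Lambda\Psi_1$ is closed under $d/d\tau$. Since $\tau u=1-(1-\tau u)$,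
\[
\tau\,\partial_\tau(1-\tau u)^{-j}=j\tau u(1-\tau u)^{-j-1}=j\bigl[(1-\tau u)^{-j-1}-(1-\tau u)^{-j}\bigr].
\]
Applying $L$ gives $\Psi_{j+1}=\Psi_j+\frac\tau j\Psi_j'$, and the claim follows by induction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
The variable $u$ enters Proposition~\ref{prop:rational} only through $y=xu$, since every point marked by $u$ is also marked by $x$. Put $\Delta(x,y)=\det(I-xM'-yM_0)$. Then $D(x,u)=\Delta(x,xu)$ and, by the adjugate formula, $R=G(x,xu)/\Delta(x,xu)$ with $G\in\mathbb Q[x,y]$.

\emph{Factoring the denominator.} We have $\Delta(x,0)\in1+x\mathbb Q[x]$, which is a unit of $\mathbb Q[[x]]$. So $\Delta(x,y)/\Delta(x,0)=1+\sigma_1y+\dots+\sigma_sy^s$ with $\sigma_l\in\mathbb Q(x)\cap\mathbb Q[[x]]$, where $s=\deg_y\Delta$. Let $\beta_1,\beta_2,\dots$ be the distinct roots, in the field of Puiseux series, of the reversed polynomial $Y^s+\sigma_1Y^{s-1}+\dots+\sigma_s$, with multiplicities $\mu_1,\mu_2,\dots$. They are algebraic over $\mathbb Q(x)$, and they are nonzero because $\sigma_s\ne0$ if $s\ge1$. The roots of $D$ in $u$ are the elements $1/(x\beta_i)$, so the number of $\beta_i$ is $d$, and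
\[
\Delta(x,y)=\Delta(x,0)\prod_{i=1}^d(1-\beta_iy)^{\mu_i}.
\]
If a root $\beta$ had negative valuation, then $\beta^s$ would have strictly smaller valuation than each nonzero term $\sigma_l\beta^{s-l}$ with $l\ge1$, which is impossible in a vanishing sum. So all $\beta_i$ lie in $\overline{\mathbb Q}[[x^{1/\nu}]]$ for some $\nu\ge1$.

\emph{Applying $L$.} Let $K'=\mathbb Q(x,\beta_1,\dots,\beta_d)\subseteq\overline{\mathbb Q}((x^{1/\nu}))$; its elements are algebraic over $\mathbb Q(x)$. Partial fractions in $y$ over $K'$ give
\[
R=p(xu)+\sum_{i=1}^d\sum_{j=1}^{\mu_i}\frac{\gamma_{ij}}{(1-x\beta_iu)^{j}},\qquad p\in K'[y],\quad\gamma_{ij}\in K'.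
\]
Each $x\beta_i$ has positive valuation, so $1-x\beta_iu$ is a unit of $\overline{\mathbb Q}[u][[x^{1/\nu}]]$, and the identity holds in $\overline{\mathbb Q}[u]((x^{1/\nu}))$. On this ring $L$ is linear over $\overline{\mathbb Q}((x^{1/\nu}))$, by Lemma~\ref{lem:L} with $x^{1/\nu}$ as the variable. In the expansion $(1-x\beta_iu)^{-j}=\sum_l\binom{l+j-1}{l}(x\beta_i)^lu^l$ only finitely many terms contribute to each power of $x^{1/\nu}$, so $L$ applies term by term and gives $\Psi_j(x\beta_i)$. Thus
\[
f_{\mathcal C}(x^2)=L(p(xu))+\sum_{i,j}\gamma_{ij}\Psi_j(x\beta_i),\qquad L(p(xu))\in K'.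
\]
Since $x\beta_i\ne0$, we may substitute $\tau=x\beta_i$ in Lemma~\ref{lem:psi}, which gives $\Psi_j(x\beta_i)\in K'+K'\,\Phi(x^2\beta_i^2)$. Collecting terms proves the formula with $a_0,\dots,a_d\in K'$.
\end{proof}

\section{The growth exponent}\label{sec:growth}

There are only exponentially many short matchings on $[2n]$, while $2k$ isolated points can be paired in factorially many ways. So the growth of $c_n$ should be governed by the largest number of isolated points of a good short matching. Let $\phi(N)$ be this maximum over good short matchings on $[N]$, and put $\phi(N)=0$ if there are none. We first show that $\phi$ is linear up to a bounded error, with a slope that can be read off from a finite graph.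

\subsection{The window graph}

Let $\mathcal B=\{0\}\cup\{(e,1):1\le|e|\le m-1\}\subseteq\mathcal A$, an alphabet with $2m-1$ letters. A word over $\mathcal B$ that satisfies \eqref{eq:W} encodes a pair with $S=T$, that is, a single short matching $S$, and the letters $0$ mark its isolated points. Consider the directed graph whose vertices are the words in $V$ with letters in $\mathcal B\cup\{\#\}$, with an edge labeled $b\in\mathcal B$ from $v$ to $v_2\cdots v_mb$ whenever the latter lies in $V$. A vertex $v$ is \emph{terminal} if all factors of length $m$ of $v\#^m$ lie in $V$. Let $\Gamma$ be the subgraph induced on the vertices that lie on some walk from $\#^m$ to a terminal vertex, and let $g$ be its number of vertices. By Lemma~\ref{lem:windows}, the words of good short matchings on $[N]$ are exactly the labels of the walks with $N$ edges in $\Gamma$ from $\#^m$ to a terminal vertex. A \emph{simple cycle} is a closed walk with at least one edge and no repeated vertex other than its first and last. Define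
\[
\kappa=\max\frac{\text{number of edges labeled }0}{\text{number of edges}},
\]
the maximum over the simple cycles of $\Gamma$, and $\kappa=0$ if there are none. This is a rational number in $[0,1]$, obtained from the patterns by a finite computation.

\begin{lemma}\label{lem:phi}
For all $N\ge0$ we have $\kappa N-g\le\phi(N)\le\kappa N+g$.
\end{lemma}

\begin{proof}
\emph{Upper bound.} A walk with a repeated vertex has a simple cycle as a subwalk, namely a shortest closed subwalk. Deleting such cycles one after another splits the edges of a walk with $N$ edges into simple cycles and a walk without repeated vertices, which has fewer than $g$ edges. The cycles have at most $N$ edges in total, of which at most $\kappa N$ are labeled $0$.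

\emph{Lower bound.} We may assume $\kappa>0$ and $N\ge1$. Repeating an optimal cycle produces good matchings only on special numbers of points, so we use that goodness is hereditary. If $S$ is a good short matching and $J$ is an interval, then $S^J$ is a good short matching, because every restriction $(S^J)^I$ equals $S^{I'}$ for the corresponding interval $I'\subseteq J$. Moreover, isolated points of $S$ in $J$ stay isolated in $S^J$.

Let $v$ be the label of a simple cycle attaining $\kappa$, of length $l\le g$. By the definition of $\Gamma$, there are a walk from $\#^m$ to the first vertex of the cycle and a walk from this vertex to a terminal vertex, with labels $w_1$ and $w_2$, say. Then $w_1v^jw_2$ encodes a good short matching $S$ for every $j$. Take $j$ with $jl\ge N$ and let $J$ consist of $N$ consecutive positions inside $v^j$. Any $l$ consecutive letters of $v^j$ form a cyclic shift of $v$ and include exactly $\kappa l$ zeros. So $S^J$ is a good short matching on $[N]$ with at least $\lfloor N/l\rfloor\kappa l\ge\kappa N-l$ isolated points.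
\end{proof}

In particular $\kappa=\lim_{N\to\infty}\phi(N)/N$. In Example~\ref{ex:none} and in Section~\ref{sec:example} the matching without chords is good, so $\phi(N)=N$ and $\kappa=1$.

\subsection{The dichotomy}

\begin{proposition}\label{prop:zero}
If $\kappa=0$, then every member of $\mathcal C$ has at most $g/2$ long chords, and $f_{\mathcal C}$ is rational.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:phi}, every good short matching has at most $g$ isolated points. The isolated points of $S(C)$ are the endpoints of the long chords of $C$, which gives the first claim. In \eqref{eq:R} we have $N-2|T|\le N-2|S|\le g$, so $R=\sum_{j\le g}\rho_j(x)u^j$ with $\rho_j\in\mathbb Q[[x]]$, and $H=DR$ holds in the polynomial ring $\mathbb Q((x))[u]$. Division with remainder in $\mathbb Q(x)[u]$ gives $H=DQ+H_0$ with $\deg_uH_0<\deg_uD$. Quotient and remainder are unique in the larger ring $\mathbb Q((x))[u]$, so $R=Q$ and all $\rho_j$ lie in $\mathbb Q(x)$. Hence $f_{\mathcal C}(x^2)=\sum_k(2k-1)!!\,\rho_{2k}(x)$, a finite sum, lies in $\mathbb Q(x)$. By Lemma~\ref{lem:parity}, the series $1$ and $f_{\mathcal C}$ are dependent over $\mathbb Q(z)$, so $f_{\mathcal C}\in\mathbb Q(z)$.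
\end{proof}

\begin{proposition}\label{prop:positive}
If $\kappa>0$, then $\log c_n=\kappa\,n\log n+O(n)$, and the number of long chords in members of $\mathcal C$ is unbounded.
\end{proposition}

\begin{proof}
The number of isolated points of a short matching on $[2n]$ is even. Put $2k=\phi(2n)$, so that $k=\kappa n+O(1)$ by Lemma~\ref{lem:phi}, and let $n$ be so large that $k\ge m$.

\emph{Lower bound.} Let $S$ be a good short matching on $[2n]$ with isolated points $p_1<\dots<p_{2k}$. We join the first $k$ of them to the last $k$. A chord starting at one of the last few points of the first half could be short, so we fix the partners of these points. For each permutation $\sigma$ of $[k]$ that fixes $k-m+1,\dots,k$, add the chords $\{p_i,p_{k+\sigma(i)}\}$ for $1\le i\le k$. Such a chord has length at least $k+\sigma(i)-i$. For $i\le k-m$ this is at least $k+1-(k-m)=m+1$, and for $i>k-m$ it equals $k\ge m$. So all added chords are long, the resulting diagram $C$ has $S(C)=S$, and $C\in\mathcal C$ by Lemma~\ref{lem:local}. These diagrams have $k$ long chords, and $k\to\infty$. There are $(k-m)!$ of them, so $c_n\ge(k-m)!$. Since $\log l!=l\log l+O(l)$, we get $\log c_n\ge\kappa n\log n-O(n)$.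

\emph{Upper bound.} There are at most $(2m-1)^{2n}$ short matchings on $[2n]$, as they are encoded by words over $\mathcal B$. A good one has $2j\le 2k$ isolated points, and then $E(S)\le(2j-1)!!\le(2k-1)!!\le(2k)^k$. Hence $\log c_n\le2n\log(2m-1)+k\log(2k)=\kappa n\log n+O(n)$.
\end{proof}

These two propositions prove the first assertion of Theorem~\ref{thm:dichotomy}. For the equivalences we show that each of (i)--(iv) is equivalent to $\kappa=0$. If $\kappa=0$, then (i) and (iv) hold by Proposition~\ref{prop:zero}; a rational series is algebraic, and an algebraic power series has a positive radius of convergence, so (ii) and (iii) hold. If $\kappa>0$, then (iv) fails and $c_n^{1/n}\to\infty$ by Proposition~\ref{prop:positive}. So (iii) fails, and with it (ii) and (i).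

\subsection{Every rational exponent occurs}

We force good matchings to look locally like a periodic matching with a prescribed density of isolated points. Let $\kappa_0=p/q\in[0,1]$ with integers $p\ge0$ and $q\ge1$, and put $h=2q$. Let $S_\infty$ be the $h$-periodic set of chords on $\mathbb Z$ whose period consists of $2p$ isolated points followed by $q-p$ chords joining adjacent points. Any $h$ consecutive integers include exactly $2p$ isolated points of $S_\infty$. As patterns take all partial chord diagrams on $h+2$ points that are not of the form $S_\infty^I$ with $|I|=h+2$. There is at least one, the diagram with the single chord $\{1,3\}$, so $m=h+2$. A short matching $S$ is good if and only if each $S^I$ with $|I|=m$ equals $S_\infty^{I'}$ for some $I'$.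

The restriction of $S_\infty$ to an interval with $N$ points is a good short matching, so $\phi(N)\ge2p\lfloor N/h\rfloor=\kappa_0N-O(1)$. Conversely, let $S$ be a good short matching on $[N]$ with $N\ge m$. A chord of $S$ is short, so it lies in an interval $I\subseteq[N]$ with $|I|=m$; as $S^I=S_\infty^{I'}$, it joins adjacent points. Now consider any such $I$ and its $h$ interior points, that is, all but the first and the last. Both neighbors of an interior point lie in $I$, so it is isolated in $S$ if and only if it is isolated in $S^I$. The same holds for $S_\infty$ and $I'$. This is the reason for taking windows of length $h+2$ rather than $h$. Hence exactly $2p$ of the $h$ interior points of $I$ are isolated in $S$. Every block of $h$ consecutive points in $\{2,\dots,N-1\}$ is the interior of such an $I$, and disjoint blocks cover $[N]$ up to at most $h+1$ points. So $\phi(N)\le\kappa_0N+h+1$, and $\kappa=\lim\phi(N)/N=\kappa_0$. This completes the proof of Theorem~\ref{thm:dichotomy}.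

\section{Infinite sets of patterns}\label{sec:infinite}

For infinitely many patterns there is no bound $m$, and the method breaks down at its first step. Theorem~\ref{thm:infinite} follows from a counting argument: there are uncountably many generating functions but only countably many $D$-finite series. To make different pattern sets give different generating functions, we need infinitely many patterns none of which contains another. For $j\ge1$ let $Q_j$ be the chord diagram on $2j$ points with chords $\{a,a+j\}$, $1\le a\le j$.

\begin{lemma}\label{lem:antichain}
If $Q_i$ contains $Q_j$, then $i=j$.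
\end{lemma}

\begin{proof}
Let $Q_i^I=Q_j$. As $Q_j$ has no isolated points, $I$ is closed under taking partners in $Q_i$. So $I$ includes $a$ and $a+i$ for some $a\le i$, hence the points $i$ and $i+1$, which satisfy $a\le i<i+1\le a+i$, and hence their partners $2i$ and $1$. Thus $I=[2i]$ and $j=i$.
\end{proof}

\begin{lemma}\label{lem:countable}
Only countably many series in $\mathbb Q[[z]]$ are $D$-finite.
\end{lemma}

\begin{proof}
There are countably many nonzero operators $\sum_{j,l}\lambda_{jl}z^l(d/dz)^j$ with $\lambda_{jl}\in\mathbb Q$, so it suffices to show that each has countably many solutions $f=\sum_nf_nz^n$. The term $z^l(d/dz)^j$ sends $z^n$ to $n(n-1)\cdots(n-j+1)z^{n+l-j}$. Let $s$ be the least value of $l-j$ with $\lambda_{jl}\ne0$. The coefficient of $z^{n+s}$ in the image of $f$ is $\pi(n)f_n$ plus a fixed linear combination of $f_0,\dots,f_{n-1}$, where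
\[
\pi(n)=\sum_{l-j=s}\lambda_{jl}\,n(n-1)\cdots(n-j+1).
\]
The polynomial $\pi$ is nonzero, because its summands have distinct degrees. So a solution is determined by the finitely many rational numbers $f_n$ with $\pi(n)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:infinite}]
For $J\subseteq\{1,2,\dots\}$ let $\mathcal C^J=\operatorname{Av}(Q_j:j\in J)$. Let $J\ne J'$, let $j$ be the least element of their symmetric difference, and say $j\in J$. A diagram with $j$ chords can contain $Q_i$ only if $i\le j$, and it contains $Q_j$ only if it equals $Q_j$. Since $J$ and $J'$ agree below $j$, the classes $\mathcal C^J$ and $\mathcal C^{J'}$ have the same members with $j$ chords, apart from $Q_j$. Now $Q_j\notin\mathcal C^J$, while $Q_j\in\mathcal C^{J'}$ by Lemma~\ref{lem:antichain} and $j\notin J'$. So the two generating functions differ in the coefficient of $z^j$, and the classes $\mathcal C^J$ have uncountably many distinct generating functions. By Lemma~\ref{lem:countable}, uncountably many of them are not $D$-finite, and by Theorem~\ref{thm:main} the corresponding sets $J$ are infinite.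
\end{proof}

\begin{thebibliography}{1}

\bibitem{PP2019}
\emph{Permutation Patterns 2019},
\texttt{https://lipn.fr/\textasciitilde{}banderier/Papers/pp2019-abstracts.pdf}.

\end{thebibliography}
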